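\title{A counterexample to a Gr\"unbaum-type conjecture for mixed-integer centerpoints}

\begin{abstract}
Let $S=C\cap(\mathbb{Z}^n\times\mathbb{R}^d)$ with $C$ compact and convex, and measure subsets of $S$ by adding the $d$-dimensional volumes of their fibers. It was conjectured that some point of $S$ has the property that every closed halfspace containing it carries at least a fraction $2^{-n}\left(\frac{d}{d+1}\right)^d\ge 2^{-n}e^{-1}$ of the measure of $S$. We show that the first bound fails for every $d\ge 4$ once $n$ is large, and that the bound $2^{-n}e^{-1}$ fails when $n\ge 2000$ and $d\ge 1000\cdot 2^n$. The example is explicit. It has $2^n-1$ simplices of volume one over vertices of a lattice polytope, and $n+1$ small fibers whose mass is shared among three halfspaces.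
\end{abstract}

\section{The conjecture and the result}\label{sec:intro}

Let $n,d$ be nonnegative integers with $n+d\ge1$. We write points of $\mathbb{R}^n\times\mathbb{R}^d$ as $z=(x,y)$. For $S\subseteq\mathbb{Z}^n\times\mathbb{R}^d$ and $x\in\mathbb{Z}^n$, the \emph{fiber} of $S$ over $x$ is $S_x=\{y\in\mathbb{R}^d:(x,y)\in S\}$. The \emph{mixed-integer volume} of $S$ is
\[
\nu(S)=\sum_{x\in\mathbb{Z}^n}\operatorname{vol}(S_x),
\]
where $\operatorname{vol}$ is Lebesgue measure on $\mathbb{R}^d$. For $d=0$, $\nu(S)$ is the number of points of $S$. The \emph{depth} (or score) of a point $z$ with respect to $S$ is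
\[
h_S(z)=\inf\{\nu(S\cap H): H\subseteq\mathbb{R}^n\times\mathbb{R}^d \text{ a closed halfspace with } z\in H\},
\]
and a \emph{centerpoint} of $S$ is a point of $S$ at which $h_S$ attains its maximum over $S$. A centerpoint is a kind of median: it cannot be cut off from $S$ by a halfspace without cutting off a large part of $S$ along with it. For a segment ($n=0$, $d=1$) it is the midpoint, and its depth is half the length. Put
\[
c_d=\Big(\frac{d}{d+1}\Big)^d\quad(d\ge1),\qquad c_0=1 .
\]
Since $(1+1/d)^d$ increases to $e$, the numbers $c_d$ decrease to $1/e$, and $c_d>1/e$ for all $d$.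

\begin{theorem}[{\cite[Theorem 6.2.5]{notes}}]\label{thm:known}
Let $C\subseteq\mathbb{R}^n\times\mathbb{R}^d$ be compact and convex, and let $S=C\cap(\mathbb{Z}^n\times\mathbb{R}^d)$ be nonempty. Then $S$ has a centerpoint, and every centerpoint $\hat z$ satisfies $h_S(\hat z)\ge\frac{1}{2^n(d+1)}\nu(S)$. If $n=0$, then $h_S(\hat z)\ge c_d\,\nu(S)$ (Gr\"unbaum's bound).
\end{theorem}

In the two pure cases these bounds are attained. For $d=0$ and $C=[0,1]^n$, each of the $2^n$ points of $S$ can be cut off alone, so its depth is $1=2^{-n}\nu(S)$. For $n=0$, no point of a simplex is deeper than $c_d$ times the volume (Lemma~\ref{lem:simplex}). The product of the cube and a simplex has maximal depth exactly $2^{-n}c_d\,\nu(S)$ (Example~\ref{ex:product}). The general bound of Theorem~\ref{thm:known} is smaller than this for $d\ge2$, because then $\frac1{d+1}\le\frac13<\frac1e$, and it deteriorates as $d$ grows. The natural guess is that the product of the two extremal examples is extremal. This is \cite[Conjecture 6.2.6]{notes}: under the hypotheses of Theorem~\ref{thm:known},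 every centerpoint $\hat z$ satisfies
\begin{equation}\label{eq:conj}
h_S(\hat z)\ \ge\ \frac{1}{2^n}\,c_d\,\nu(S)\ \ge\ \frac{1}{2^n e}\,\nu(S).
\end{equation}
We show that the conjecture is false, even in its weaker form.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] If $d\ge4$ and $n\ge10^9$, or if $d\ge20$ and $n\ge2000$, then there is a compact convex set $C\subset\mathbb{R}^n\times\mathbb{R}^d$ such that $S=C\cap(\mathbb{Z}^n\times\mathbb{R}^d)$ is nonempty and $h_S(z)<2^{-n}c_d\,\nu(S)$ for every $z\in S$.
\item[(ii)] If $n\ge2000$ and $d\ge1000\cdot2^n$, then there is such a set $C$ with $h_S(z)<\frac{1}{2^ne}\nu(S)$ for every $z\in S$.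
\item[(iii)] If $n=0$ or $d\le1$, then \eqref{eq:conj} holds for every $C$ as in Theorem~\ref{thm:known}.
\end{enumerate}
\end{theorem}

Part (iii) is contained in Theorem~\ref{thm:known}. For $n=0$ the first inequality in \eqref{eq:conj} is Gr\"unbaum's bound. For $d=0$ and $d=1$ the factors $\frac1{d+1}$ and $c_d$ agree (they equal $1$ and $\frac12$). The second inequality in \eqref{eq:conj} always holds, since $c_d>1/e$. Parts (i) and (ii) follow from one construction with a real parameter $s$.

\begin{proposition}\label{prop:criterion}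
Let $n\ge3$, $d\ge2$, $s\in(0,1]$, and put $V=\left(\frac{1+s^{1/d}}{2}\right)^d$. There is a compact convex set $C\subset\mathbb{R}^n\times\mathbb{R}^d$ such that $S=C\cap(\mathbb{Z}^n\times\mathbb{R}^d)$ satisfies
\[
\nu(S)=2^n-1+ns+6V,\qquad h_S(z)\le\max\{c_d,\ \lceil n/3\rceil s+3V\}\quad\text{for every } z\in S .
\]
Consequently, if
\begin{equation}\label{eq:criterion}
ns+6V>1\qquad\text{and}\qquad\lceil n/3\rceil s+3V\le c_d ,
\end{equation}
then $h_S(z)\le c_d<2^{-n}c_d\,\nu(S)$ for every $z\in S$, and the conjecture fails for $(n,d)$.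
\end{proposition}

The last sentence follows from the first: the first condition in \eqref{eq:criterion} gives $\nu(S)>2^n$, and the second makes the maximum equal to $c_d$.

\section{Depth inside one fiber}\label{sec:fiber}

From now on $d\ge1$. For $K\subseteq\mathbb{R}^d$ the symbol $h_K$ denotes depth in the case $n=0$. A closed halfspace of $\mathbb{R}^d$ that contains $y_0$ contains a set $\{y:\psi(y)\ge\psi(y_0)\}$ with $\psi\ne0$ linear, so $h_K(y_0)$ is the infimum of $\operatorname{vol}(K\cap\{\psi\ge\psi(y_0)\})$ over such $\psi$.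

\begin{lemma}\label{lem:simplex}
If $K\subset\mathbb{R}^d$ is a $d$-dimensional simplex, then $h_K(y_0)\le c_d\operatorname{vol}(K)$ for every $y_0\in K$.
\end{lemma}

\begin{proof}
Let $p_0,\dots,p_d$ be the vertices of $K$ and $b_0,\dots,b_d$ the barycentric coordinates, that is, the affine functions with $\sum_j b_j=1$ and $y=\sum_j b_j(y)p_j$. They are nonnegative at $y_0$ and add up to $1$, so after renumbering $t:=b_0(y_0)\ge\frac1{d+1}$. The halfspace $\{b_0\ge t\}$ contains $y_0$. We have
\[
K=\Big\{b_1,\dots,b_d\ge0,\ \sum_{j\ge1}b_j\le1\Big\},\qquad K\cap\{b_0\ge t\}=\Big\{b_1,\dots,b_d\ge0,\ \sum_{j\ge1}b_j\le1-t\Big\}.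
\]
The homothety with center $p_0$ and ratio $1-t$ multiplies each of $b_1,\dots,b_d$ by $1-t$, so it maps the first set onto the second. The second set therefore has volume $(1-t)^d\operatorname{vol}(K)\le c_d\operatorname{vol}(K)$.
\end{proof}

Let $C$ and $S$ be as in Theorem~\ref{thm:known}, and let $P$ be the projection of $C$ to $\mathbb{R}^n$. The fiber $S_x$ is nonempty exactly when $x$ lies in the finite set $P\cap\mathbb{Z}^n$. Call $v\in P\cap\mathbb{Z}^n$ \emph{exposed} if some linear function $f$ on $\mathbb{R}^n$ satisfies $f(v)>f(x)$ for all other $x\in P\cap\mathbb{Z}^n$. Over an exposed point, the remaining fibers add nothing to the depth.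

\begin{lemma}\label{lem:exposed}
Let $(v,y_0)\in S$. Then $h_S(v,y_0)\ge h_{S_v}(y_0)$, with equality if $v$ is exposed.
\end{lemma}

\begin{proof}
A closed halfspace $H\ni(v,y_0)$ meets $\{v\}\times\mathbb{R}^d$ either in the whole of it or in a closed halfspace containing $y_0$. In both cases $\nu(S\cap H)\ge h_{S_v}(y_0)$. Now let $f$ expose $v$, and let $\psi\ne0$ be linear on $\mathbb{R}^d$. Choose $\eta>0$ with $f(x)\le f(v)-\eta$ for all other $x\in P\cap\mathbb{Z}^n$, and choose $M$ with $\psi(y)-\psi(y_0)\le M$ for all $(x,y)\in C$; this is possible because $C$ is compact. Take $\Lambda>0$ with $\Lambda\eta>M$. The halfspace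
\[
H=\{(x,y):\psi(y)-\psi(y_0)+\Lambda(f(x)-f(v))\ge0\}
\]
contains $(v,y_0)$. At a point of $S$ over $x\ne v$ the defining function is at most $M-\Lambda\eta<0$. Hence $\nu(S\cap H)=\operatorname{vol}(S_v\cap\{\psi\ge\psi(y_0)\})$, and taking the infimum over $\psi$ gives $h_S(v,y_0)\le h_{S_v}(y_0)$.
\end{proof}

\begin{example}\label{ex:product}
Let $C=[0,1]^n\times K$ with $K$ a simplex of volume $1$. Then $\nu(S)=2^n$, and each $v\in\{0,1\}^n$ is exposed by $f(x)=\sum_i(2v_i-1)x_i$. By Lemmas~\ref{lem:simplex} and~\ref{lem:exposed} every point of $S$ has depth at most $c_d$, and by Gr\"unbaum's bound for $K$ the value $c_d$ is attained. So the first inequality in \eqref{eq:conj} is an equality.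
\end{example}

The two lemmas also tell us what a counterexample must look like. Scale the fiber direction so that the largest fiber has volume $1$. By Gr\"unbaum's bound and Lemma~\ref{lem:exposed} some point of $S$ has depth at least $c_d$, so a counterexample needs $\nu(S)>2^n$, and hence more than $2^n$ nonempty fibers. There are only $2^n$ classes of $\mathbb{Z}^n$ modulo $2$, so two distinct points $u,w\in P\cap\mathbb{Z}^n$ are congruent modulo $2$. Their midpoint $m$ lies in $P\cap\mathbb{Z}^n$, and it is not exposed, because $f(m)$ is the average of $f(u)$ and $f(w)$. By convexity $S_m\supseteq\frac12S_u+\frac12S_w$. Every counterexample therefore has a fiber that is surrounded by other fibers, and the task is to keep the points of that fiber shallow.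

\section{The idea}\label{sec:idea}

We use two elementary facts about a convex set $Z\subseteq\mathbb{R}^d$: $aZ+bZ=(a+b)Z$ for $a,b\ge0$, and $aZ\subseteq bZ$ for $0\le a\le b$ if $0\in Z$. Throughout,
\[
\beta=s^{1/d}\in(0,1],\qquad\mu=\frac{1+\beta}{2},\qquad\text{so that}\quad \beta^d=s,\quad \mu^d=V .
\]

\subsection*{The middle fiber can be small}
Take $n=1$, a simplex $K$ of volume $1$, and $C=\operatorname{conv}\big(\{-1\}\times K\ \cup\ \{1\}\times\beta K\big)$. The fiber over $0$ is $\frac12K+\frac12\beta K=\mu K$, of volume $V$. As $s\to0$ this volume tends to $2^{-d}$. So a small fiber placed in the parity class of a unit fiber forces only a small fiber over the midpoint, if $d$ is not too small. Here $\nu(S)=1+s+V$, and this exceeds $2^1$ only if $s+V>1$. One small fiber adds too little mass; we need many of them, and we want all the forced midpoints to coincide.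

\subsection*{The lattice points}
Let $\mathbf{e}_1,\dots,\mathbf{e}_n$ be the standard basis of $\mathbb{R}^n$, let $[n]=\{1,\dots,n\}$, and let $\mathbf{1}_A$ be the indicator vector of $A\subseteq[n]$. Place simplices of volume $1$ over the $2^n-1$ points $-\mathbf{1}_A$, $A\neq\emptyset$, one in each nonzero parity class. Place simplices of volume $s$ over the points $\mathbf{e}_i$. The point $\mathbf{e}_i$ is congruent to $-\mathbf{e}_i$, and their midpoint is $0$ for every $i$. We will see that $0$ is the only further lattice point in the convex hull, and the only one that is not exposed. The total mass exceeds $2^n$ as soon as the $n+1$ fibers over $\mathbf{e}_1,\dots,\mathbf{e}_n,0$ have mass greater than $1$.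

\subsection*{The difficulty and the remedy}
We need a halfspace of mass at most $c_d$ through each point $(0,y)$ of $S$. It should avoid the many unit fibers. The halfspace $\{\sum_ix_i\ge0\}$ does so, but it contains all $n+1$ small fibers, whose mass exceeds $1$. The remedy is to split $[n]$ into groups $G_j$ and to use one halfspace $H_j$ for each group, tilted only in the directions of $G_j$:
\[
H_j=\Big\{(x,y):\ \ell_j(y)+2\sum_{i\in G_j}x_i\ge0\Big\},\qquad \ell_j \text{ linear on } \mathbb{R}^d .
\]
If $|\ell_j|\le1$ on all fibers, then $H_j$ contains the fibers over $\mathbf{e}_i$, $i\in G_j$, and misses the fibers over $-\mathbf{1}_A$ with $A\cap G_j\ne\emptyset$. Over the other lattice points the tilt vanishes and $H_j$ is given by $\ell_j\ge0$, so we want the other exposed fibers to lie in $\{\ell_j\le0\}$. This dictates the use of different simplices $K_j$ for different groups, with $\ell_j\le0$ on $K_k$ for $k\ne j$. We also want every point over $0$ to lie in some $H_j$, which is guaranteed by $\sum_j\ell_j=0$. With $r$ groups, the $r$ halfspaces cover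 small fibers of total mass greater than $1$, so one of them has mass greater than $1/r$. Two groups are too few, since $c_d<\frac12$ for $d\ge2$. Three groups leave room, since $\frac13<\frac1e$.

\subsection*{The hexagon}
Three nonzero functionals with sum zero, and three full-dimensional simplices as above, already exist in a plane. Let $\epsilon_1,\epsilon_2,\epsilon_3$ be the standard basis of $\mathbb{R}^3$, let $U=\{u\in\mathbb{R}^3:u_1+u_2+u_3=0\}$, and let $\ell_j(u)=u_j$. The six vectors
\[
\epsilon_1-\epsilon_2,\quad\epsilon_1-\epsilon_3,\quad\epsilon_2-\epsilon_3,\quad\epsilon_2-\epsilon_1,\quad\epsilon_3-\epsilon_1,\quad\epsilon_3-\epsilon_2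
\]
have length $\sqrt2$, and cyclically consecutive ones have inner product $1$, so they make an angle of $60^\circ$. They are thus the vertices of a regular hexagon $X\subset U$ with center $0$, which the rays through its vertices cut into six congruent triangles. Three of these triangles are
\[
T_k=\operatorname{conv}\{0,\ \epsilon_k-\epsilon_a,\ \epsilon_k-\epsilon_b\},\qquad\{k,a,b\}=\{1,2,3\};
\]
see Figure~\ref{fig:hexagon}. For $j\ne k$ the functional $\ell_j$ takes the values $0,0,-1$ at the vertices of $T_k$, so $\ell_j\le0$ on $T_k$.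

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!35] (0,0)--(60:1)--(120:1)--cycle;
\fill[gray!35] (0,0)--(180:1)--(240:1)--cycle;
\fill[gray!35] (0,0)--(300:1)--(0:1)--cycle;
\draw[thick] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\draw (60:1)--(240:1);
\draw (120:1)--(300:1);
\draw[dashed] (-2.3,0)--(2.3,0);
\node at (90:0.58) {$T_1$};
\node at (210:0.58) {$T_2$};
\node at (330:0.58) {$T_3$};
\node[above right] at (60:1) {$\epsilon_1-\epsilon_2$};
\node[above left] at (120:1) {$\epsilon_1-\epsilon_3$};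
\node[below left] at (180:1) {$\epsilon_2-\epsilon_3$};
\node[below left] at (240:1) {$\epsilon_2-\epsilon_1$};
\node[below right] at (300:1) {$\epsilon_3-\epsilon_1$};
\node[below right] at (0:1) {$\epsilon_3-\epsilon_2$};
\node[above] at (1.9,0) {$u_1\ge0$};
\end{tikzpicture}
\caption{The hexagon with vertices $\epsilon_a-\epsilon_b$ in the plane $u_1+u_2+u_3=0$, and the triangles $T_1,T_2,T_3$, whose convex hull is the hexagon. The halfplane $u_1\ge0$ above the dashed line contains $T_1$ and half of the hexagon, and it meets $T_2$ and $T_3$ only in an edge.}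
\label{fig:hexagon}
\end{figure}

\begin{example}[$n=3$, $d=2$]\label{ex:small}
Identify $\mathbb{R}^2$ with $U$, with area scaled so that each triangle has area $1$. Take $G_j=\{j\}$. Put $\beta T_i$ over $\mathbf{e}_i$, put $T_{\min A}$ over $-\mathbf{1}_A$, and let $C$ be the convex hull of these ten triangles. The midpoints of the fibers over $\mathbf{e}_i$ and $-\mathbf{e}_i$ fill $\mu T_i$, so the fiber over $0$ contains $\mu X$. Section~\ref{sec:construction} shows that this fiber equals $\mu X$, that the ten prescribed fibers do not grow in the convex hull, and that there are no other fibers. So $\nu(S)=7+3s+6V$. The halfspace $H_1=\{u_1+2x_1\ge0\}$ meets the eleven fibers as follows.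
\begin{center}
\begin{tabular}{llll}
lattice point & fiber & condition for $H_1$ & area in $H_1$\\ \hline
$\mathbf{e}_1$ & $\beta T_1$ & $u_1\ge-2$ & $s$\\
$\mathbf{e}_2$, $\mathbf{e}_3$ & $\beta T_2$, $\beta T_3$ & $u_1\ge0$ & $0$\\
$-\mathbf{1}_A$ with $1\in A$ (four points) & $T_1$ & $u_1\ge2$ & $0$\\
$-\mathbf{e}_2$, $-\mathbf{e}_2-\mathbf{e}_3$ & $T_2$ & $u_1\ge0$ & $0$\\
$-\mathbf{e}_3$ & $T_3$ & $u_1\ge0$ & $0$\\
$0$ & $\mu X$ & $u_1\ge0$ & $3V$
\end{tabular}
\end{center}
So $H_1$ has mass $s+3V$: it avoids all seven unit triangles and takes one small triangle out of three. The price is the fiber over $0$, which has grown from one triangle to six. In this dimension the price is too high, because $3V>\frac34>\frac49=c_2$. To lower it we keep the planar picture and raise $d$, which drives $V$ toward $2^{-d}$ for small $s$, and we raise $n$, so that small $s$ still gives enough mass.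
\end{example}

\section{The construction}\label{sec:construction}

Fix $n\ge3$, $d\ge2$ and $s\in(0,1]$.

\subsection*{Cones over the hexagon}
The bound of Lemma~\ref{lem:simplex} needs simplices, so we extend the triangles to $d$-dimensional simplices by adding the same $d-2$ new vertices to each. Let $q_1,\dots,q_{d-2}$ be the standard basis of $\mathbb{R}^{d-2}$, viewed inside $U\times\mathbb{R}^{d-2}$, and extend $\ell_j$ by $\ell_j(u,t)=u_j$, so that still
\begin{equation}\label{eq:sumzero}
\ell_1+\ell_2+\ell_3=0 .
\end{equation}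
Put
\[
K_k=\operatorname{conv}(T_k\cup\{q_1,\dots,q_{d-2}\})\quad(k=1,2,3),\qquad Z=\operatorname{conv}(X\cup\{q_1,\dots,q_{d-2}\}).
\]
Each $K_k$ is a $d$-dimensional simplex, since its vertices are $0$ and $d$ linearly independent vectors. A linear identification of $U\times\mathbb{R}^{d-2}$ with $\mathbb{R}^d$ multiplies all volumes by one constant, and we choose it so that $\operatorname{vol}(K_1)=1$.

\begin{lemma}\label{lem:bodies}
\begin{enumerate}
\item[(a)] $\operatorname{vol}(K_k)=1$ for $k=1,2,3$, and $\operatorname{vol}(Z)=6$.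
\item[(b)] $Z=\operatorname{conv}(K_1\cup K_2\cup K_3)$ and $0\in Z$.
\item[(c)] $|\ell_j|\le1$ on $Z$.
\item[(d)] For $j\ne k$ and $\rho>0$, the set $\rho K_k\cap\{\ell_j\ge0\}$ has volume zero.
\item[(e)] $\operatorname{vol}(Z\cap\{\ell_j\ge0\})=3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a convex set $Y\subset U$, the points of $\operatorname{conv}(Y\cup\{q_1,\dots,q_{d-2}\})$ are the pairs $(u,t)$ with $t_1,\dots,t_{d-2}\ge0$, $\tau:=\sum_it_i\le1$ and $u\in(1-\tau)Y$. By Fubini's theorem the volume is proportional to $\operatorname{area}(Y)\int(1-\tau)^2\,dt$, and the integral does not depend on $Y$. The triangles $T_k$ have equal area, and $X$ has six times that area.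

(b) The vertex $\epsilon_a-\epsilon_b$ of $X$ is a vertex of $T_a$, so all points that generate $Z$ lie in $K_1\cup K_2\cup K_3\subseteq Z$. Also $0\in X\subseteq Z$.

(c) At the vertices of $X$ the values of $\ell_j$ are $0,\pm1$, and $\ell_j(q_i)=0$.

(d) We have $\ell_j\le0$ on $T_k$ and $\ell_j(q_i)=0$, so $\ell_j\le0$ on $\rho K_k$. The set in question lies in the hyperplane $\{\ell_j=0\}$.

(e) The map $(u,t)\mapsto(-u,t)$ preserves volume, maps $Z$ to $Z$ because $X=-X$, and changes the sign of $\ell_j$. So the parts of $Z$ where $\ell_j\ge0$ and where $\ell_j\le0$ have equal volume, and they overlap in a null set.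
\end{proof}

\subsection*{The set $C$}
Partition $[n]$ into nonempty sets $G_1,G_2,G_3$ with $|G_j|\le\lceil n/3\rceil$; sizes $\lfloor n/3\rfloor$ or $\lceil n/3\rceil$ will do, and they are positive because $n\ge3$. For $\emptyset\ne A\subseteq[n]$ let $k(A)$ be the least index $k$ with $A\cap G_k\neq\emptyset$, and write $k(i)=k(\{i\})$, so that $i\in G_{k(i)}$. Let
\[
\mathcal{V}=\{\mathbf{e}_i:i\in[n]\}\cup\{-\mathbf{1}_A:\emptyset\ne A\subseteq[n]\},\qquad C_{\mathbf{e}_i}=\beta K_{k(i)},\qquad C_{-\mathbf{1}_A}=K_{k(A)},
\]
\[
C=\operatorname{conv}\bigcup_{v\in\mathcal{V}}\{v\}\times C_v,\qquad S=C\cap(\mathbb{Z}^n\times\mathbb{R}^d).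
\]
The set $C$ is compact, as the convex hull of a compact subset of a Euclidean space, and its projection to $\mathbb{R}^n$ is $P=\operatorname{conv}\mathcal{V}$. Since each $C_v$ is convex, the terms of a convex combination that lie over the same $v$ can be merged. Thus $C$ consists of the points
\begin{equation}\label{eq:points}
\sum_{v\in\mathcal{V}}\lambda_v\,(v,y_v),\qquad y_v\in C_v,\quad\lambda_v\ge0,\quad\sum_{v\in\mathcal{V}}\lambda_v=1 .
\end{equation}
Taking a convex hull could create new lattice points in $P$ or enlarge the prescribed fibers. The next two lemmas show that it creates only the point $0$ and enlarges nothing.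

\begin{lemma}\label{lem:lattice}
$P\cap\mathbb{Z}^n=\mathcal{V}\cup\{0\}$.
\end{lemma}

\begin{proof}
We look for a convex function that is integral on $\mathbb{Z}^n$ and equals $1$ on $\mathcal{V}$. With $t^\pm=\max(\pm t,0)$, let $\varphi(x)=\sum_ix_i^++\max_ix_i^-$. Sums and maxima of convex functions are convex, so $\varphi$ is convex. It equals $1+0$ at $\mathbf{e}_i$ and $0+1$ at $-\mathbf{1}_A$, hence $\varphi\le1$ on $P$. For $x\in P\cap\mathbb{Z}^n$ the two summands of $\varphi(x)$ are nonnegative integers with sum at most $1$. If both vanish, then $x=0$. If they are $1$ and $0$, then $x=\mathbf{e}_i$ for some $i$. If they are $0$ and $1$, then all $x_i$ lie in $\{0,-1\}$ and $x\neq0$, so $x=-\mathbf{1}_A$ with $A\ne\emptyset$. Conversely, $\mathcal{V}\subseteq P$ and $0=\frac12\mathbf{e}_1+\frac12(-\mathbf{e}_1)\in P$.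
\end{proof}

\begin{lemma}\label{lem:vertices}
Every $v\in\mathcal{V}$ is exposed, and $S_v=C_v$.
\end{lemma}

\begin{proof}
For $v=\mathbf{e}_i$ take $f(x)=x_i$. It equals $1$ at $v$ and is at most $0$ at all other points of $\mathcal{V}\cup\{0\}$. For $v=-\mathbf{1}_A$ take $f(x)=-\sum_{i\in A}x_i+\frac12\sum_{i\notin A}x_i$. Then $f(v)=|A|\ge1$, $f(0)=0$ and $f(\mathbf{e}_i)\in\{-1,\frac12\}$. For $B\ne A$ we have $f(-\mathbf{1}_B)=|A\cap B|-\frac12|B\setminus A|$, and this is less than $|A|$ because either $A\cap B\ne A$ or $B\setminus A\ne\emptyset$.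

If a point \eqref{eq:points} lies over $v$, then $f(v)=\sum_{w\in\mathcal{V}}\lambda_wf(w)$. Since $f(w)<f(v)$ for $w\ne v$, this forces $\lambda_v=1$, and the point is $(v,y_v)$ with $y_v\in C_v$.
\end{proof}

The fiber over $0$ is different, because $0$ is a convex combination of points of $\mathcal{V}$ in many ways. Besides the midpoints of $\pm\mathbf{e}_i$, it is the average of $-\mathbf{1}_A$ and the points $\mathbf{e}_i$, $i\in A$, for every $A$. These larger averages give more weight to the small fibers, so they stay inside $\mu Z$.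

\begin{lemma}\label{lem:central}
$S_0=\mu Z$.
\end{lemma}

\begin{proof}
Consider a point \eqref{eq:points} of the form $(0,y)$. Write $\alpha_i$, $b_i\in\beta K_{k(i)}\subseteq\beta Z$ for the weight and fiber point at $\mathbf{e}_i$, and $\gamma_A$, $\kappa_A\in K_{k(A)}\subseteq Z$ for those at $-\mathbf{1}_A$. The vanishing of the $i$th coordinate says $\alpha_i=\sum_{A\ni i}\gamma_A$. The weights add up to $1$, so
\[
1=\sum_A\gamma_A+\sum_i\sum_{A\ni i}\gamma_A=\sum_A\gamma_A(1+|A|).
\]
The same substitution in the fiber coordinate gives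
\[
y=\sum_A\gamma_A\Big(\kappa_A+\sum_{i\in A}b_i\Big)\in\rho Z,\qquad\rho=\sum_A\gamma_A(1+\beta|A|).
\]
For $m\ge1$ and $\beta\le1$,
\[
\mu(1+m)-(1+\beta m)=\tfrac12(1-\beta)(m-1)\ge0 .
\]
Hence $\rho\le\mu\sum_A\gamma_A(1+|A|)=\mu$, and $y\in\mu Z$ because $0\in Z$.

Conversely, fix $k\in\{1,2,3\}$ and $i\in G_k$. The fibers over $\mathbf{e}_i$ and $-\mathbf{e}_i=-\mathbf{1}_{\{i\}}$ are $\beta K_k$ and $K_k$, so $S_0\supseteq\frac12\beta K_k+\frac12K_k=\mu K_k$. The fiber $S_0$ is convex, so it contains $\mu\operatorname{conv}(K_1\cup K_2\cup K_3)=\mu Z$.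
\end{proof}

The hypothesis $s\le1$ of Proposition~\ref{prop:criterion} enters in the displayed inequality for $m$, which reverses for $\beta>1$. The hypothesis $n\ge3$ enters in the converse inclusion, which needs a point in each group. The hypothesis $d\ge2$ makes room for the plane $U$.

\section{Proof of Proposition~\ref{prop:criterion}}\label{sec:depth}

By Lemma~\ref{lem:lattice} the nonempty fibers of $S$ lie over $\mathcal{V}\cup\{0\}$. By Lemmas~\ref{lem:bodies}(a), \ref{lem:vertices} and~\ref{lem:central},
\[
\nu(S)=(2^n-1)\cdot1+n\beta^d+6\mu^d=2^n-1+ns+6V .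
\]

\emph{Points over $\mathcal{V}$.} Let $(v,y_0)\in S$ with $v\in\mathcal{V}$. By Lemmas~\ref{lem:exposed} and~\ref{lem:vertices}, $h_S(v,y_0)=h_{C_v}(y_0)$. The set $C_v$ is a simplex of volume $1$ or $s\le1$, so Lemma~\ref{lem:simplex} gives $h_S(v,y_0)\le c_d$.

\emph{Points over $0$.} Take the halfspaces $H_j=\{\ell_j(y)+2\sum_{i\in G_j}x_i\ge0\}$, $j=1,2,3$, of Section~\ref{sec:idea}. By \eqref{eq:sumzero}, every $y$ has $\ell_j(y)\ge0$ for some $j$, and then $(0,y)\in H_j$. It remains to bound $\nu(S\cap H_j)$, which we do fiber by fiber.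
\begin{itemize}
\item Over $-\mathbf{1}_A$ with $A\cap G_j\ne\emptyset$ the condition is $\ell_j(y)\ge2|A\cap G_j|\ge2$. By Lemma~\ref{lem:bodies}(c) no point of $K_{k(A)}$ satisfies it.
\item Over $-\mathbf{1}_A$ with $A\cap G_j=\emptyset$ the condition is $\ell_j(y)\ge0$. Since $A$ meets $G_{k(A)}$, we have $k(A)\ne j$, and Lemma~\ref{lem:bodies}(d) shows that the contribution is $0$. This is the reason for the choice of $k(A)$: a fiber $K_j$ over such a point would lie entirely in $H_j$.
\item Over $\mathbf{e}_i$ with $i\in G_j$ the condition is $\ell_j(y)\ge-2$, which holds on all of $\beta K_j$ by Lemma~\ref{lem:bodies}(c). The contribution is $s$.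
\item Over $\mathbf{e}_i$ with $i\notin G_j$ the condition is $\ell_j(y)\ge0$ on $\beta K_{k(i)}$ with $k(i)\ne j$. The contribution is $0$ by Lemma~\ref{lem:bodies}(d).
\item Over $0$ the contribution is $\operatorname{vol}(\mu Z\cap\{\ell_j\ge0\})=3\mu^d=3V$ by Lemma~\ref{lem:bodies}(e).
\end{itemize}
Therefore $\nu(S\cap H_j)=|G_j|s+3V\le\lceil n/3\rceil s+3V$, and every point of $S$ over $0$ has depth at most $\lceil n/3\rceil s+3V$. This proves the proposition. \qed

\section{Choice of the parameter}\label{sec:numbers}

We prove parts (i) and (ii) of Theorem~\ref{thm:main}. Write $V=V(d,s)$. The first condition in \eqref{eq:criterion} asks for large $s$ and the second for small $s$, so we choose $s$ to satisfy the first with a small margin. Let $\delta=10^{-3}$, $d\ge4$, $n\ge3$. The function $\Phi(s)=ns+6V(d,s)$ is continuous on $[0,1]$, with $\Phi(0)=6\cdot2^{-d}\le\frac38$ and $\Phi(1)=n+6$. So there is $s\in(0,1)$ with $\Phi(s)=1+\delta$. For this $s$ we have $s<1.001/n$ and $\nu(S)=2^n+\delta$, and from $\lceil n/3\rceil\le\frac{n+2}3$ we get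
\begin{equation}\label{eq:bound}
\lceil n/3\rceil s+3V\le\frac{ns+6V}{3}+V+\frac{2s}3=\frac{1+\delta}3+V+\frac{2s}3<0.33367+V+\frac{2s}{3}.
\end{equation}
The first term is the fair share of one halfspace. The term $V$ is the loss from the overlap of the halfspaces over $0$, where each takes $3V$ and a fair share would be $2V$.

To treat all large $d$ at once we need $V$ to be monotone in $d$. For $a,b>0$ the power mean $M_p=\big(\frac{a^p+b^p}2\big)^{1/p}$ is nondecreasing in $p>0$: for $p<r$ the function $t\mapsto t^{r/p}$ is convex, so $M_p^r=\big(\frac{a^p+b^p}2\big)^{r/p}\le\frac{a^r+b^r}2=M_r^r$. Since $V(d,s)$ is the mean $M_{1/d}$ of $1$ and $s$, it is nonincreasing in $d$. It is increasing in $s$. Hence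
\begin{equation}\label{eq:V}
V(d,s)\le\Big(\frac{1+\theta}2\Big)^{d_0}\qquad\text{whenever } d\ge d_0,\ \theta>0 \text{ and } s\le\theta^{\,d_0}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
The first condition in \eqref{eq:criterion} holds by the choice of $s$. We check the second with \eqref{eq:bound} and \eqref{eq:V}, using $1/e>0.3678$.

\emph{Case $d=4$, $n\ge10^9$.} Here $s<1.001\cdot10^{-9}<(3.249\cdot10^{-5})^2=0.0057^4$. So $V\le0.50285^4<0.2529^2<0.0640$, and the right side of \eqref{eq:bound} is less than $0.33367+0.0640+10^{-9}<0.3978$. This is below $c_4=0.8^4=0.4096$.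

\emph{Case $d\ge5$, $n\ge10^9$.} Here $s<1.001\cdot10^{-9}<2^{20}\cdot10^{-15}=0.016^5$. So $V\le0.508^5<0.2581^2\cdot0.508<0.0339$, and the right side of \eqref{eq:bound} is less than $0.33367+0.0339+10^{-9}<0.3676<1/e<c_d$.

\emph{Case $d\ge20$, $n\ge2000$.} Here $s<5.005\cdot10^{-4}<0.15^4<0.685^{20}$, because $0.15^4=5.0625\cdot10^{-4}$ and $0.685^5>0.15$. So $V\le0.8425^{20}<0.4245^4<0.18021^2<0.0325$, where we used $0.8425^5<0.4245$. Also $\frac{2s}3<0.00034$. The right side of \eqref{eq:bound} is less than $0.33367+0.0325+0.00034<0.3666<1/e<c_d$.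

In each case Proposition~\ref{prop:criterion} gives the required set $C$.
\end{proof}

For part (ii) the difficulty is that our example beats the conjectured bound only by the factor $2^{-n}\nu(S)=1+\delta2^{-n}$, which is exponentially close to $1$. To beat the weaker bound as well, the ratio between $c_d$ and $1/e$ must be smaller than this factor. That ratio is at most $e^{1/(2d)}$, which explains the requirement that $d$ be of order $2^n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Let $n\ge2000$ and $d\ge1000\cdot2^n=2^n/\delta$, and take the set $C$ from the third case above. Then $h_S(z)\le c_d$ for all $z\in S$, and $\nu(S)=2^n+\delta$. For $t\ge0$ we have $\ln(1+t)\ge t-t^2/2$, and hence $\ln(1+t)>t/2$ for $0<t<1$. The first inequality with $t=1/d$ and the second with $t=\delta2^{-n}$ give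
\[
\ln c_d=-d\ln\Big(1+\frac1d\Big)\le-1+\frac1{2d}\le-1+\frac12\,\delta2^{-n}<-1+\ln(1+\delta2^{-n}).
\]
Therefore $h_S(z)\le c_d<\frac1e(1+\delta2^{-n})=\frac{1}{2^ne}\nu(S)$ for every $z\in S$.
\end{proof}

The thresholds in Theorem~\ref{thm:main}(i) are chosen to cover whole ranges of $(n,d)$. For a single pair one can apply the criterion directly.

\begin{example}\label{ex:963}
Take $d=20$, $n=963$ and $\beta=0.7$. Then $s=0.7^{20}$ lies between $7.979\cdot10^{-4}$ and $7.980\cdot10^{-4}$, and $V=0.85^{20}$ lies between $0.038759$ and $0.038760$. Hence $ns+6V>0.76837+0.23255>1.0009$ and $321s+3V<0.25616+0.11628<0.3725$, while $c_{20}=(20/21)^{20}>0.3768$. Both conditions in \eqref{eq:criterion} hold, so the conjecture fails for $(n,d)=(963,20)$.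
\end{example}

\section{The range of the criterion}\label{sec:range}

The two conditions in \eqref{eq:criterion} together imply
\begin{equation}\label{eq:necessary}
c_d\ \ge\ \frac{ns}3+3V=\frac{ns+6V}3+V\ >\ \frac13+V .
\end{equation}
This shows why the dimensions in Theorem~\ref{thm:main}(i) are what they are. Since $V>2^{-d}$, inequality \eqref{eq:necessary} requires $c_d>\frac13+2^{-d}$. This is false for $d=2$, where $\frac49<\frac7{12}$, and for $d=3$, where $\frac{27}{64}<\frac{11}{24}$. It first holds for $d=4$, where $0.4096>\frac{19}{48}$, and the margin is so thin that $s^{1/4}$ must be small and $n$ very large. For every $d\ge4$ the criterion needs many integer variables. Indeed, \eqref{eq:necessary} gives $V<c_4-\frac13<0.0763$, so $ns>1-6V>0.54$. The inequality $\frac{1+\beta}2\ge\sqrt\beta$ gives $V\ge\sqrt s$, so $s<0.0763^2<0.006$. Together these force $n>90$.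

These are limits of Proposition~\ref{prop:criterion} and say nothing about the truth of \eqref{eq:conj}. The argument of this paper does not decide the cases $d\in\{2,3\}$ with $n\ge1$, nor small $n\ge1$ for $d\ge4$.

\begin{thebibliography}{9}
\bibitem{notes}
\emph{Convexity and its applications in discrete and continuous optimization}, \texttt{https://github.com/Le0Chang/graduate-course-notes}.
\end{thebibliography}
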